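# Partial values of regular branching games: a transcendental value, and all left-c.e. reals

## Branching boards and tree-shaped plays

Branching games, introduced by Mio, are two-player zero-sum stochastic games between Eve and Adam. They are turn-based, have infinite duration, and differ from Gale–Stewart games in one respect: a play may split into sub-games that go on concurrently and independently. A play is therefore a tree and not a sequence.

**Definition (branching board).** A branching board consists of a set $V$ of positions, partitioned into positions of Eve ($V_E$), of Adam ($V_A$), of Nature ($V_N$) and branching positions ($V_B$); an initial position $v_I$; for every position a nonempty set of successors, where a branching position has an ordered pair (left, right) of successors; for every Nature position a probability distribution with rational probabilities on its successors; and a labelling $\lambda$ of positions by letters of a finite alphabet $\Sigma$. The game is *finitary* if the board is finite.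

**Definition (play, outcome).** A play is a tree whose nodes are labelled by positions, with root labelled $v_I$. A node labelled by a branching position has two ordered children, labelled by its left and right successors. A node labelled by a position of Eve or Adam has one child, labelled by a successor that this player chooses. A node labelled by a Nature position has one child, labelled by a successor drawn from Nature's distribution. The *outcome* is the $\Sigma$-labelled tree obtained by replacing each position $v$ by $\lambda(v)$. Every node of an outcome has one or two ordered children, and every branch is infinite.

A position that is not branching and has a unique successor is given to Nature. In all examples below, labels are the positions themselves.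

**Example 1.** Take positions $b_0,b_1\in V_B$, $e\in V_E$, $a\in V_A$, and two Nature positions $0,1$, each of which is its own only successor. Let $b_0$ have left successor $b_1$ and right successor $a$; let $b_1$ have left successor $e$ and right successor $e$; let the successors of $e$ and of $a$ be $0$ and $1$. In every play the root $b_0$ has children $b_1$ and $a$. Below $b_1$ there are two nodes labelled $e$, at each of which Eve picks a bit; below $a$ Adam picks one bit. All bits then repeat forever.

## Strategies and the six partial values

Information is imperfect. A choice made at a node may depend only on the history along the branch from the root to that node, and not on what happens in concurrent sub-plays. Histories record the positions and the left/right directions, so a history is the address of a node together with the labels on its branch. In Example 1, the two nodes labelled $e$ have different histories, Adam does not see Eve's bits, and Eve, at one of her nodes, does not see the bit chosen at the other.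

**Definition (strategies).** A *pure* strategy of a player assigns to each history ending in one of that player's positions a successor of that position. A *behavioural* strategy assigns to each such history a probability distribution on successors. A *mixed* strategy is a probability measure on pure strategies. Nature's draws and the behavioural choices at distinct nodes are independent. A pair of strategies, with Nature's randomness, induces a probability measure on outcomes.

A player who owns no position has exactly one strategy in each class.

**Definition (partial values).** Let the pay-off $\Phi$ be the indicator function of a set $W$ of trees. For each class of strategies (pure, behavioural, mixed) put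
$$val^E_G=\sup_{\sigma}\inf_{\pi}\mathbb E_{\sigma,\pi}[\Phi],\qquad val^A_G=\inf_{\pi}\sup_{\sigma}\mathbb E_{\sigma,\pi}[\Phi],$$
where $\sigma$ ranges over Eve's and $\pi$ over Adam's strategies in the class. So a game has six partial values.

**Example 2.** On the board of Example 1, let $W$ say that all three bits are equal. The classes behave differently.

With pure strategies, $val^E=0$, because Adam can mismatch any fixed pair of bits, and $val^A=1$, because Eve can match any fixed bit.

With behavioural strategies, let Eve play $1$ at her two nodes with probabilities $x$ and $y$, independently, and let Adam play $1$ with probability $p$. The pay-off is $p\,xy+(1-p)(1-x)(1-y)$. Its infimum over $p$ is $\min(xy,(1-x)(1-y))\le\sqrt{x(1-x)\,y(1-y)}\le\frac14$, with equality at $x=y=\frac12$, so $val^E=\frac14$. For fixed $p$ the pay-off is affine in $x$ and in $y$, so its maximum is at a corner of the square; the corners give $p$, $1-p$, $0$, $0$. Hence $val^A=\min_p\max(p,1-p)=\frac12$.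

With mixed strategies Eve can correlate her two bits: playing $(0,0)$ and $(1,1)$ with probability $\frac12$ each yields $\frac12$ against everything, and Adam's fair coin gives at most $\frac12$ against every pure strategy, hence against every mixed one. So $val^E=val^A=\frac12$.

## Regular, open and closed sets of trees

**Definition (regular set).** A nondeterministic parity tree automaton has a finite set of states with an initial state, a natural number (priority) for each state, and a set of allowed moves. A move, for a given state and letter, either requires a node with one child and sends a state to it, or requires a node with two children and sends an ordered pair of states to them. A run labels the root by the initial state and follows allowed moves. It is accepting if on every branch the largest priority that occurs infinitely often is even. A set of trees is *regular* if it is the set of trees with an accepting run of some such automaton.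

By Rabin's theorem, regular sets are effectively closed under complement, and emptiness of a regular set given by an automaton is decidable. Closure under intersection is elementary. A game is a *regular branching game* if $W$ is regular.

**Definition (topology).** A *prefix of depth $n$* of a tree consists of all its nodes of depth at most $n$, with their labels. The basic clopen sets are the sets $[p]$ of all trees with a given prefix $p$. Thus $W$ is *open* if every tree in $W$ has a prefix $p$ with $[p]\subseteq W$, and *closed* if its complement is open.

**Example 3.** Let $W$ be the set of trees in which every branch meets the letter $s$. It is regular: use a state $u$ of priority $1$ and a state $f$ of priority $2$. In state $u$, a letter other than $s$ sends $u$ to all children and the letter $s$ sends $f$ to all children; in state $f$, every letter sends $f$ to all children. A branch that never meets $s$ stays in $u$ and is rejecting; every other branch ends in $f$. It is open: trees here are finitely branching, so by König's lemma, if every branch meets $s$, there is a depth $n$ by which all of them have done so, and the prefix of depth $n$ is a witness. The set $W$ of Example 2 is a finite union of sets $[p]$ with $p$ of depth $3$ (and a finite union of sets $[p]$ is regular), so it is regular,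 open and closed.

## Algebraic, left-c.e. and right-c.e. reals

A real number is *algebraic* if it is a root of a nonzero polynomial with integer coefficients, and *transcendental* otherwise.

**Definition (left-c.e., right-c.e.).** A real $\alpha$ is *left-c.e.* if $\{q\in\mathbb Q:q<\alpha\}$ is recursively enumerable (r.e.), and *right-c.e.* if $-\alpha$ is left-c.e. A real is computable if and only if it is both.

**Example 4.** Let $K\subseteq\mathbb N$ be r.e. and undecidable, and let $\alpha_K=\sum_{n\in K}2^{-n-1}$. Enumerate $K$ and let $\alpha_s$ be the sum over the elements found by stage $s$. Then $q<\alpha_K$ if and only if $q<\alpha_s$ for some $s$, so $\alpha_K$ is left-c.e. It is not computable. Indeed, $K$ is neither finite nor cofinite, so $\alpha_K$ is not a dyadic rational; if $\alpha_K$ were computable, one could compute its binary digits, that is, decide $K$.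

## A cubic value, Conjecture 6.3.2, and three theorems

What numbers come out of finitary regular branching games? Rational numbers are easy: if Nature moves from the initial position to a self-loop $s$ with probability $r$ and to a self-loop $t$ with probability $1-r$, and $W$ asks for the letter $s$, all six values are $r$. Here is an irrational value, computed by hand.

**Example 5.** Let Nature own $n$, the initial position, with successors $s$ (probability $\frac13$) and $b$ (probability $\frac23$). Let $b$ be branching with successors $n,b'$, let $b'$ be branching with successors $n,n$, and let $s$ be a self-loop. Let $W$ be as in Example 3. There are no players, so all six values equal the probability $q$ of $W$. Let $q_h$ be the probability that every branch meets $s$ after passing through at most $h$ nodes labelled $n$. Then $q_0=0$, because the root is labelled $n$. If Nature draws $b$ at the root, three independent copies of the process start, so $q_{h+1}=\frac13+\frac23q_h^3$. By König's lemma $W$ is the increasing union of these events, so $q_h\uparrow q$ and $q=\frac13+\frac23q^3$, that is,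
$$2q^3-3q+1=(q-1)(2q^2+2q-1)=0 .$$
The solutions in $[0,1]$ are $1$ and $q^*=\frac{\sqrt3-1}2$. Since $x\mapsto\frac13+\frac23x^3$ is increasing on $[0,1]$ and $q_0\le q^*$, induction gives $q_h\le q^*$ for all $h$. So $q=\frac{\sqrt3-1}2$.

Two facts are known: for every rational $r\in[0,1]$ there is a simple finitary regular branching game $G_r$ with $val^E_{G_r}=r$, and some algebraic irrational numbers occur as partial values. The PhD dissertation *Stochastic games and their complexities* (https://theses.fr/2019NCAL0004/document) contains the following.

**Conjecture 6.3.2.** Let $G$ be a finitary regular branching game. Then all partial values are algebraic.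

Here "all partial values" means $val^E_G$ and $val^A_G$ for pure, behavioural and mixed strategies. Is the conjecture true? If not, which numbers can occur? We prove three theorems.

**Theorem 1.** There is a finitary regular branching game with $V_A=\emptyset$ and $W$ open, all of whose partial values, in all strategy classes, equal
$$v^*=\sum_{k\ge0}2^{-e_k},\qquad e_k=k+5\cdot3^k-3,$$
and $v^*$ is transcendental. Hence Conjecture 6.3.2 is false, for each of the six partial values.

**Theorem 2.** Every left-c.e. $\alpha\in[0,1]$ is the common value of all six partial values of a finitary regular branching game with $V_A=\emptyset$ and $W$ open. Every right-c.e. $\alpha\in[0,1]$ is the common value of all six partial values of a finitary regular branching game with $V_E=\emptyset$ and $W$ closed.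

**Theorem 3.** Let $G$ be a finitary regular branching game (two players and Nature). If $W$ is open, all six partial values are left-c.e. If $W$ is closed, all six are right-c.e. Consequently, for each of the six kinds of partial value, the set of values of finitary regular branching games with open $W$ is exactly the set of left-c.e. reals in $[0,1]$, and with closed $W$ exactly the set of right-c.e. reals in $[0,1]$.

## Blind choices: where finitely many equations stop

Example 5 suggests a route to the conjecture: attach an unknown to each position (or to each pair of a position and an automaton state), write polynomial equations, and add a maximum at Eve's positions. To see what goes wrong, we isolate a simple kind of game, in which Eve writes an infinite word without seeing anything while a random process reads it.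

**Definition (stopping automaton).** A *stopping automaton* $\mathcal D$ has a finite alphabet $A$, a finite set $Q$ of states with distinct elements $q_0$ and $\top$, and rational transition probabilities $p(q,a,q')$ with $\sum_{q'}p(q,a,q')=1$, where $\top$ is absorbing. For $w\in A^\omega$, let $P_{\mathcal D}(w)$ be the probability that the chain started in $q_0$ and driven by $w$ reaches $\top$.

We say that the automaton *accepts* when it reaches $\top$ and *rejects* when it moves to an absorbing state other than $\top$. Random choices described as made before reading a letter are merged into the transition for that letter.

**Example 6.** Let $A=\{a,b\}$. From $q_0$ the letter $a$ leads to $q_1$ with probability $\frac12$ and otherwise stays; in $q_1$ the letter $a$ stays. The letter $b$ leads from $q_1$ to $\top$ and from $q_0$ to a rejecting sink. Then $P(a^nb\cdots)=1-2^{-n}$ and $P(a^\omega)=0$. The supremum over $w$ is $1$ and is not attained.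

**Example 7.** Let $A=\{a,b\}$. The first letter, whatever it is, leads to $q_a$ or $q_b$ with probability $\frac12$ each. From $q_a$ the letter $a$ leads to $\top$ and $b$ to a rejecting sink; from $q_b$ the roles are exchanged. The equations $v(q)=\max_c\sum_{q'}p(q,c,q')v(q')$, with $v(\top)=1$ and $v=0$ at the sink, give $v(q_a)=v(q_b)=1$ and $v(q_0)=1$. But every word has $P(w)=\frac12$.

The exact point of failure is visible in Example 7: the maximum is taken separately in each state, while the word is chosen without knowing the state. The correct quantity depends on the distribution $\mu$ of the current state. With $M_c$ the transition matrix of the letter $c$, it satisfies $f(\mu)=\max_cf(\mu M_c)$, which is one unknown for each reachable $\mu$, and the number of reachable $\mu$ may be infinite (as it is in Example 6). No finite polynomial system is in sight.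

One more observation tells us what to aim for. If $w$ is eventually periodic, then $P_{\mathcal D}(w)$ is rational. Indeed, it is the probability of reaching a target in a finite Markov chain with rational transitions, whose states are pairs of a state in $Q$ and a place in the finite description of $w$. Give the value $0$ to pairs from which the target cannot be reached; the remaining linear system has rational coefficients and a unique solution. So, if the supremum is attained at an eventually periodic word, it is rational. To leave the rationals with an attained supremum, the automaton must make a non-periodic word optimal.

## Stopping automata inside branching games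

**Lemma 1.** For every stopping automaton $\mathcal D$ there is a finitary regular branching game $G_{\mathcal D}$ with $V_A=\emptyset$ and $W$ open, all of whose partial values (Eve's and Adam's; pure, behavioural, mixed) equal $\sup_{w\in A^\omega}P_{\mathcal D}(w)$.

The plan is to let Eve write $w$ on the leftmost branch while Nature's random numbers appear on side branches, where Eve cannot see them. The pay-off condition brings the two together.

**Step 1: make the randomness external.** We want a deterministic machine that reads Eve's letters and uniform random numbers. Let $N$ be a common denominator of all $p(q,a,q')$, and let $R=\{1,\dots,N\}$ carry the uniform distribution. Choose $\delta:Q\times A\times R\to Q$ such that exactly $N\,p(q,a,q')$ elements $r\in R$ satisfy $\delta(q,a,r)=q'$. If $r_1,r_2,\dots$ are independent and uniform in $R$, the run of $\delta$ on $(w_1,r_1)(w_2,r_2)\cdots$ from $q_0$ is the chain driven by $w$. So $P_{\mathcal D}(w)$ is the probability that this run reaches $\top$.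

**Step 2: the board.** The initial position is a branching position $\mathsf b$ with left successor $\mathsf e\in V_E$ and right successor $\mathsf n\in V_N$. From $\mathsf e$ Eve moves to some $\mathsf s_a$ with $a\in A$, and from $\mathsf s_a$ the play moves to $\mathsf b$. From $\mathsf n$ Nature moves to a uniform $r\in R$, and from $r$ the play moves to $r$. Labels are the positions. The leftmost branch of a play, called the *spine*, is $\mathsf b\,\mathsf e\,\mathsf s_{a_1}\,\mathsf b\,\mathsf e\,\mathsf s_{a_2}\cdots$. The right child of the $j$-th spine node labelled $\mathsf b$ starts the side branch $\mathsf n\,r_j\,r_j\,r_j\cdots$. Eve moves only on the spine, and the spine contains no nontrivial choice of Nature.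

**Step 3: the pay-off set.** Say that the $i$-th period of a tree *has the right shape*, with data $(a_i,r_i)$, if the spine nodes at depths $3i-3$, $3i-2$, $3i-1$ are labelled $\mathsf b$ (with two children), $\mathsf e$ (one child), $\mathsf s_{a_i}$ (one child), and the right child of the first of them is labelled $\mathsf n$, with a single child labelled $r_i$. Let $W$ be the set of trees for which there is a $j\ge1$ such that the first $j$ periods have the right shape and $\delta$, run on $(a_1,r_1)\cdots(a_j,r_j)$ from $q_0$, reaches $\top$. A finite prefix witnesses membership, so $W$ is open.

**Step 4: $W$ is regular.** We give a nondeterministic parity automaton that simulates $\delta$ along the spine by guessing each $r_i$ and having the guess checked on the side branch. Its initial state is $q_0$, and its moves are as follows.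

- A state $q\in Q\setminus\{\top\}$ requires a node labelled $\mathsf b$ with two children. It guesses $(a,r)\in A\times R$, sends $(\mathsf e,q',a)$ to the left and $(\mathsf n,r)$ to the right, where $q'=\delta(q,a,r)$.
- $(\mathsf e,q',a)$ requires a node labelled $\mathsf e$ with one child and sends $(\mathsf s,q',a)$.
- $(\mathsf s,q',a)$ requires a node labelled $\mathsf s_a$ with one child and sends $q'$.
- $(\mathsf n,r)$ requires a node labelled $\mathsf n$ with one child and sends $(r)$.
- $(r)$ requires the label $r$ and sends $\top$ to all children.
- $\top$ sends $\top$ to all children, on every letter.

The state $\top$ has priority $2$ and all others have priority $1$. Away from the spine, every branch is in $\top$ after at most three further steps. So a run is accepting if and only if it reaches $\top$ on the spine, which means that for some $j$ the first $j$ periods have the right shape, with the guessed data, and $\delta$ has reached $\top$ after $j$ steps. This is exactly membership in $W$.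

**Step 5: the values.** Adam has exactly one strategy in each class, so $val^E=val^A=\sup_\sigma\mathbb E_\sigma[\Phi]$ in each class. A pure strategy of Eve determines the word $w=a_1a_2\cdots$ on the spine, every $w$ arises, and the $r_j$ are independent and uniform. By Step 1 the pay-off is $P_{\mathcal D}(w)$. A behavioural or mixed strategy induces a probability measure $\nu$ on $A^\omega$, and the word is independent of the $r_j$; the pay-off is $\int P_{\mathcal D}\,d\nu\le\sup_wP_{\mathcal D}(w)$. The integral makes sense, because $P_{\mathcal D}$ is the increasing limit of the probabilities of having reached $\top$ after $j$ letters, each of which depends on finitely many letters. So $P_{\mathcal D}$ is lower semicontinuous and in particular Borel. Point masses are among the measures $\nu$ in both classes. Hence all six values equal $\sup_wP_{\mathcal D}(w)$. $\square$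

## Comparing block lengths with coin flips

By Lemma 1 we now need a stopping automaton whose supremum is attained at a non-periodic word and records that word. Take $A=\{a,b\}$ and write $w=a^{n_0}ba^{n_1}ba^{n_2}b\cdots$. (If $w$ has finitely many letters $b$, the last block is infinite and there are no later blocks.) We try to force $n_{k+1}=3n_k$.

A finite automaton cannot count $n$ letters, but it can produce the *probability* $8^{-n}$: keep a flag on with probability $\frac18$ at each letter. Put $x=8^{-n}$ and $y=2^{-m}$ for two consecutive blocks of lengths $n$ and $m$; then $x=y$ exactly when $m=3n$. Accepting with probability $xy$ alone does not help, because it is largest for $n=m=0$. What we want is a reward that is largest on the line $x=y$, such as a constant minus $(x-y)^2=x^2-2xy+y^2$. The signs are no obstacle: to have $x^2$ enter with a minus sign, accept when a flag goes *off*. This gives the following test on blocks of lengths $n,m$, which decides only at the letter $b$ closing the second block.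

- With probability $\frac12$: keep a flag on with probability $\frac18$ at each $a$ of the first block and $\frac12$ at each $a$ of the second; accept if and only if it is still on (probability $xy$).
- With probability $\frac14$: keep a flag on with probability $\frac1{64}$ at each $a$ of the first block; accept if and only if it went off (probability $1-x^2$).
- With probability $\frac14$: keep a flag on with probability $\frac14$ at each $a$ of the second block; accept if and only if it went off (probability $1-y^2$).

If the second block is finite, the test accepts with probability
$$T(n,m)=\tfrac12xy+\tfrac14(1-x^2)+\tfrac14(1-y^2)=\tfrac12-\tfrac14(x-y)^2\le\tfrac12,\qquad T(n,m)=\tfrac12\iff m=3n. \tag{1}$$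
If the first or the second block is infinite, it accepts with probability $0$.

Now run such tests along the word: at the start of each block, if still active, toss a fair coin, and either launch the test on this block and the next, or go on to the next block. If going on costs nothing, we are active at the start of block $k$ with probability $2^{-k}$, and the word with $n_k=3^k$ makes every test optimal. But the total is then $\sum_k2^{-k-1}\cdot\frac12=\frac12$: the optimal word is not periodic, and the value does not see it.

To make the value see the block lengths, let each letter $a$ of a block be survived only with some probability $\rho<1$. This creates a new danger, since long blocks now cost something and it may pay to cheat in the test in order to shorten a block. With $\rho=\frac12$ this does happen. Let $m_k$ be the probability of being active at the start of block $k$, so that $m_0=1$, $m_{k+1}=\frac12m_k\rho^{n_k}$, and the test at $k$ contributes $\frac{m_k}2T(n_k,n_{k+1})$. With $\rho=\frac12$ and blocks $1,3,9,27,\dots$ the contributions are $\frac14,\frac1{16},\frac1{256},2^{-18},\dots$, and from $2^{-18}$ on each is at most half the previous one, so the total is at most $\frac{81}{256}+2^{-17}$. With blocks $1,2,6,18,\dots$ we have $T(1,2)=\frac12-\frac14\left(\frac14-\frac18\right)^2=\frac12-\frac1{256}$,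 and the first three contributions are $\frac14-\frac1{512}$, $\frac1{16}$ and $\frac1{128}$, with sum $\frac{163}{512}$. This is larger than $\frac{162}{512}+2^{-17}$. Cheating wins.

The cure is to compare the two scales. A cheat after block $k$ costs at least a constant times $m_kx^2=m_k2^{-6n_k}$, while everything that comes after the test at $k$ is worth at most a constant times $m_k\rho^{n_k}$. So $\rho$ should be well below $2^{-6}$, and then no future gain can pay for a cheat. We take $\rho=2^{-10}$.

## The tripling automaton and its unique optimal word

**Proof of Theorem 1.** We describe the automaton, find its supremum, and then prove that this supremum is transcendental.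

**Step 1: the automaton.** If $w$ does not start with $ab$, that is, if $n_0\ne1$, the automaton rejects at the letter where this is detected (the first or the second). It is *active* at the start of block $0$. Whenever it is active at the start of block $k$, it tosses a fair coin. With probability $\frac12$ it launches the test above on blocks $k$ and $k+1$; a test that does not accept at the $b$ closing block $k+1$ rejects. With probability $\frac12$ it continues: each letter $a$ of block $k$ is survived with probability $2^{-10}$ (otherwise it rejects), and after the $b$ closing block $k$ it is active at the start of block $k+1$. This takes finitely many states and rational probabilities.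

**Step 2: a formula for $P(w)$.** Let $m_k$ be the probability of being active at the start of block $k$, for $n_0=1$. Then
$$m_0=1,\qquad m_{k+1}=\tfrac12m_k2^{-10n_k}. \tag{2}$$
All acceptances happen after the first two letters if $n_0=1$, and the tests launched at different $k$ are disjoint events. So
$$P(w)=\sum_k\frac{m_k}2\,T(n_k,n_{k+1})\quad\text{if }n_0=1, \tag{3}$$
where the sum is over those $k$ for which block $k+1$ exists and is finite. If $n_0\neq1$, then $P(w)=0$: for $n_0=0$ the automaton rejects at the first letter, and for $n_0\ge2$ it rejects at the second letter, before any block is closed.

**Step 3: the value of the intended word.** Let $w^*$ have $n_k=3^k$ for all $k$. Since $\sum_{i<k}3^i=\frac{3^k-1}2$, (2) gives $m_k=2^{-k}2^{-5(3^k-1)}$. By (1) every test has probability $\frac12$, so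
$$P(w^*)=\sum_k\frac{m_k}4=\sum_k2^{-(k+5\cdot3^k-3)}=v^*=2^{-2}+2^{-13}+2^{-44}+2^{-135}+\cdots.$$

**Step 4: every other word is worse.** Let $w\ne w^*$. If $n_0\ne1$, then $P(w)=0<v^*$. Let $n_0=1$, and let $k$ be the first index for which it is *not* the case that block $k+1$ is finite with $n_{k+1}=3n_k$. Such a $k$ exists because $w\ne w^*$. Then $n_i=3^i$ for $i\le k$, so $m_0,\dots,m_k$ and the terms of (3) with index below $k$ agree for $w$ and $w^*$. For $w^*$, term $k$ is $\frac{m_k}4$ and the later terms are positive.

If block $k+1$ of $w$ is infinite, term $k$ and all later terms are absent for $w$, so $P(w^*)-P(w)\ge\frac{m_k}4>0$.

Otherwise $x=8^{-n_k}$ and $y=2^{-n_{k+1}}$ are distinct powers of $2$. If $y<x$, then $y\le\frac x2$; if $y>x$, then $y\ge2x$. In both cases $|x-y|\ge\frac x2$. By (1), term $k$ of $w$ is at most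
$$\frac{m_k}2\left(\frac12-\frac{x^2}{16}\right)=\frac{m_k}4-\frac{m_k}{32}64^{-n_k}.$$
For the later terms we use only $T\le\frac12$ and $m_{j+1}\le\frac12m_j$. Their sum is at most
$$\sum_{j>k}\frac{m_j}4\le\frac{m_{k+1}}2=\frac{m_k}4\,2^{-10n_k}=\frac{m_k}4\,64^{-n_k}16^{-n_k}\le\frac{m_k}{64}64^{-n_k},$$
because $n_k\ge1$. (Here $m_j$ for $j>k$ belongs to $w$; if $w$ has only finitely many blocks, the sum is shorter.) Hence
$$P(w^*)-P(w)\ge m_k64^{-n_k}\left(\frac1{32}-\frac1{64}\right)>0 .$$
So $\sup_wP(w)=v^*$, attained only at $w^*$. By Lemma 1, $v^*$ is the common value of all six partial values of a finitary regular branching game with $V_A=\emptyset$ and $W$ open.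

**Step 5: $v^*$ is irrational.** The exponents $e_0<e_1<\cdots$ are strictly increasing, so the binary expansion of $v^*$ has the digit $1$ exactly at the positions $e_k$. Their gaps are unbounded and there are infinitely many, so the expansion is not eventually periodic.

**Step 6: $v^*$ is transcendental.** We show that the partial sums approximate $v^*$ too well. Put $q_k=2^{e_k}$ and $p_k=q_k\sum_{i\le k}2^{-e_i}\in\mathbb Z$. Then
$$0<v^*-\frac{p_k}{q_k}=\sum_{i>k}2^{-e_i}<2\cdot2^{-e_{k+1}} .$$
From $e_{k+1}=k+1+15\cdot3^k-3$ and $3e_k=3k+15\cdot3^k-9$ we get $e_{k+1}=3e_k-2k+7$. Hence $e_{k+1}\ge\frac52e_k$ if and only if $e_k\ge4k-14$, that is, $5\cdot3^k\ge3k-11$, which is true for every $k\ge0$. So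
$$0<v^*-\frac{p_k}{q_k}<2q_k^{-5/2}<q_k^{-9/4}\qquad(k\ge1),$$
where the last inequality says $2<2^{e_k/4}$, and $e_k\ge e_1=13$. The rationals $p_k/q_k$ are pairwise distinct, since they increase strictly.

Roth's theorem (K. F. Roth, *Mathematika* 2 (1955)) says that for an algebraic irrational $\xi$ and $\varepsilon>0$, only finitely many rationals satisfy $|\xi-p/q|<q^{-2-\varepsilon}$. Take $\varepsilon=\frac14$. Since $v^*$ is irrational and has infinitely many such approximations, it is not algebraic. $\blacksquare$

## Accept–reject ratios and register machines

In Theorem 1 a lie about $n_{k+1}$ costs an amount that shrinks with $n_k$, and we had to make the future worth even less. For Theorem 2 we want Eve's word to describe an arbitrary computation, and the reward at the end, a number $z$ that the computation certifies, must have a size that does not shrink with the length of the computation. With an additive penalty such as $\frac14(x-y)^2$ this cannot be arranged directly: a lie about large counters costs almost nothing, and the false certificate may gain a fixed amount.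

The way past this is to let the automaton accept with a tiny probability $a$, reject with a tiny probability $r$, and otherwise *start again*. If Eve repeats the same round forever, the probability of acceptance is $\sum_{i\ge0}(1-a-r)^ia=\frac a{a+r}$. Only the ratio of $a$ to $r$ matters, and not their size. It therefore suffices to arrange that lying in even one place multiplies $r/a$ by at least a fixed factor, and products do this: for positive numbers, $\frac12(\xi^2+\eta^2)\ge\xi\eta$, and if $\xi,\eta$ are distinct powers of $8$, the quotient of the two sides is larger than $4$.

**Proof of Theorem 2.** The first four steps prepare the encoding, the next two build the automaton, and the last two compute its supremum and return to games.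

**Step 1: reductions.** The second statement follows from the first. Let $\alpha\in[0,1]$ be right-c.e.; then $1-\alpha$ is left-c.e. Take the game of the first statement for $1-\alpha$, give all of Eve's positions to Adam, and replace $W$ by its complement, which is regular and closed. Adam's strategies in the new game are Eve's in the old one, and pay-offs $t$ become $1-t$; so the common value becomes $\inf(1-t)=1-\sup t=1-(1-\alpha)=\alpha$, where $t$ ranges over the pay-offs of the old game.

For the first statement, $\alpha=0$ and $\alpha=1$ are obtained with $W$ empty and with $W$ the set of all trees. Let $0<\alpha<1$. By Lemma 1 we need a stopping automaton with $\sup_wP(w)=\alpha$.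

**Step 2: normalization.** The restart construction will give numbers of the form $\frac{1+\alpha'}3$ with $0<\alpha'<1$; here we arrange that this suffices. Choose rationals $h,p$ with $0<h<\min(\alpha,1-\alpha)$ and $p<\alpha<p+\frac h3$, and put $g=p-\frac h3$. Then $g>\alpha-\frac{2h}3>0$ and $g+h=p+\frac{2h}3<\alpha+\frac{2h}3<1$. Put
$$\alpha'=\frac{3(\alpha-p)}h\in(0,1),$$
which is left-c.e., as the image of $\alpha$ under an increasing affine map with rational coefficients. Suppose that a stopping automaton $\mathcal D'$ has $\sup_wP_{\mathcal D'}(w)=\frac{1+\alpha'}3$. Consider the automaton that initially accepts with probability $g$, rejects with probability $1-g-h$, and runs $\mathcal D'$ with probability $h$. Its supremum is $g+h\,\frac{1+\alpha'}3=p-\frac h3+\frac h3+(\alpha-p)=\alpha$. So we have to build $\mathcal D'$.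

**Step 3: a register machine that certifies lower bounds of $\alpha'$.** For $\beta=\beta_1\cdots\beta_l\in\{0,1\}^*$ let $z(\beta)=\sum_i\beta_i2^{-i}$, and let $N(\beta)$ be the integer with binary expansion $1\beta$. Thus $N(\varepsilon)=1$ for the empty word $\varepsilon$, $N(\beta t)=2N(\beta)+t$ for $t\in\{0,1\}$, and $N$ is a bijection from $\{0,1\}^*$ onto the positive integers. The set $B=\{\beta:z(\beta)<\alpha'\}$ is r.e. because $\alpha'$ is left-c.e.; it contains $\varepsilon$, since $\alpha'>0$; and $\sup_{\beta\in B}z(\beta)=\alpha'$, since the numbers $z(\beta)$ are dense in $[0,1)$.

A *register machine* has finitely many registers holding natural numbers, and finitely many control states, one of them halting. Every other control state carries an instruction "increment register $j$ and go to …" or "if register $j$ is $0$ go to …, else decrement it and go to …". Minsky's theorem provides a deterministic register machine $M$ with some number $k$ of registers which, started with $N(\beta)$ in register $1$ and $0$ elsewhere, halts if and only if $\beta\in B$.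

**Step 4: words that describe computations.** We fix a format in which Eve claims to run $M$, such that the format is regular and each claim is a linear equation between two consecutive register contents. Let $\iota,\ell$ be new control states. Let $\Theta$ be the following finite set of *instructions*. Each $\theta\in\Theta$ has a source and a target control state, possibly a guard on the registers, and for each register $j$ integers $e_j\in\{1,2\}$ and $c_j,d_j\in\{0,1\}$, which express the *claim*
$$e_jn_j+c_j=n_j'+d_j$$
about the contents $n_j$ before and $n_j'$ after. Triples $(e_j,c_j,d_j)$ that are not mentioned are $(1,0,0)$, the claim that the register is unchanged.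

- $\mathsf{init}:\iota\to\ell$, with $(1,1,0)$ for register $1$.
- $\mathsf{load}_t:\ell\to\ell$ for $t\in\{0,1\}$, with $(2,t,0)$ for register $1$.
- $\mathsf{run}:\ell\to$ the initial state of $M$.
- For the instructions of $M$: increments of $j$, with $(1,1,0)$ for register $j$; zero branches, with guard $n_j=0$; decrements, with guard $n_j>0$ and $(1,0,1)$ for register $j$.

Let $A=\{a_1,\dots,a_k\}\cup\Theta\cup\{\dashv,\$\}$. Let $U$ be the set of words
$$u=\theta_1B_0\,\theta_2B_1\cdots\theta_sB_{s-1}\dashv B_s,\qquad B_i=a_1^{n_{i,1}}\cdots a_k^{n_{i,k}},\quad s\ge1,$$
such that $B_0$ is empty, the source of $\theta_1$ is $\iota$, the target of $\theta_i$ is the source of $\theta_{i+1}$ for $1\le i<s$, the target of $\theta_s$ is the halting state, and $B_{i-1}$ satisfies the guard of $\theta_i$ for $1\le i\le s$. Each condition can be checked by a finite automaton, so $U$ is a regular language. Let $\beta(u)$ be the sequence of bits $t$ of the letters $\mathsf{load}_t$ in $u$, and $z=z(\beta(u))\in[0,1]$. Call $u\in U$ *honest* if all claims hold: $e_jn_{i-1,j}+c_j=n_{i,j}+d_j$ for all $1\le i\le s$ and $1\le j\le k$, with the constants of $\theta_i$.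

An honest word starts with empty registers. The instruction $\mathsf{init}$ puts $1=N(\varepsilon)$ into register $1$, each $\mathsf{load}_t$ replaces $N(\beta)$ by $N(\beta t)$, and after $\mathsf{run}$ the word follows the computation of $M$, since the guards select the correct branch, until $M$ halts. Conversely, a halting computation on $N(\beta)$ can be written down as an honest word. Hence an honest $u$ with $\beta(u)=\beta$ exists if and only if $\beta\in B$.

**Example 8.** Let $k=1$, write $\mathsf a=a_1$, and suppose that the initial state of $M$ is its halting state. The word $u=\mathsf{init}\;\mathsf{load}_1\,\mathsf a\;\mathsf{run}\,\mathsf{aaa}\dashv\mathsf{aaa}$ is honest, with $\beta(u)=1$ and $z=\frac12$: the claims are $0+1=1$, $2\cdot1+1=3$ and $3=3$.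

**Step 5: weights that detect a lie.** For $u\in U$, $1\le i\le s$ and $1\le j\le k$, with the constants of $\theta_i$, put
$$\xi_{ij}=8^{-(e_jn_{i-1,j}+c_j)},\qquad\eta_{ij}=8^{-(n_{i,j}+d_j)},$$
$$A_0(u)=\prod_{i,j}\xi_{ij}\eta_{ij},\qquad R_0(u)=\prod_{i,j}\tfrac12(\xi_{ij}^2+\eta_{ij}^2).$$
The claim at $(i,j)$ is true if and only if $\xi_{ij}=\eta_{ij}$, and then the two factors agree. In general $\frac12(\xi^2+\eta^2)\ge\xi\eta$. If $\xi\neq\eta$, then $\xi/\eta=8^m$ with an integer $m\ne0$, and
$$\frac{\frac12(\xi^2+\eta^2)}{\xi\eta}=\tfrac12(8^m+8^{-m})\ge\tfrac12\left(8+\tfrac18\right)>4 .$$
Hence
$$u\text{ honest}\ \Rightarrow\ R_0(u)=A_0(u);\qquad u\in U\text{ not honest}\ \Rightarrow\ R_0(u)\ge4A_0(u). \tag{4}$$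
In Example 8 we have $(\xi_{11},\xi_{21},\xi_{31})=(\eta_{11},\eta_{21},\eta_{31})=(8^{-1},8^{-3},8^{-3})$ and $A_0(u)=R_0(u)=8^{-14}$.

**Step 6: the automaton $\mathcal D'$.** It must produce the probabilities $A_0(u)$ and $R_0(u)$ while reading $u$ once, from left to right, with finite memory. This is possible because a letter $a_j$ in a block $B_{i}$ with $1\le i\le s-1$ occurs in exactly two weights, $\eta_{ij}$ and $\xi_{i+1,j}$, and when it is read both $\theta_i$ and $\theta_{i+1}$ have been read.

The automaton reads $w$ in *rounds* $u_1\$u_2\$\cdots$, where the $u_i$ do not contain $\$$. A deterministic component checks the format: as soon as the word of the current round is not a prefix of a word in $U$, or if at $\$$ it is not in $U$, the automaton rejects. In every round the automaton does the following, with fresh randomness.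

*Mode.* At the start of the round it draws mode $\mathsf A$ or mode $\mathsf R$ with probability $\frac12$ each. The run is *alive*. When it fails to survive, it becomes *neutral* for the rest of the round.

*Mode $\mathsf A$.* On reading $\theta_i$ it survives with probability $\prod_j8^{-(c_j+d_j)}$. On each letter $a_j$ of the block $B_{i-1}$ that follows $\theta_i$, where $i\ge2$ because $B_0$ is empty, it survives with probability $8^{-(e_j(\theta_i)+1)}$; the exponent $e_j(\theta_i)$ belongs to $\xi_{ij}$ and the exponent $1$ to $\eta_{i-1,j}$. On each letter after $\dashv$ it survives with probability $8^{-1}$, for $\eta_{sj}$. The probability of being alive at the end is the product of all $\xi_{ij}\eta_{ij}$, that is, $A_0(u)$. In Example 8 the exponents of $8^{-1}$ add up to $1+1+3+0+3\cdot2+3\cdot1=14$, as they should.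

*Mode $\mathsf R$.* On reading $\theta_i$ it tosses, for each $j$, a fair coin $\chi_{ij}\in\{\mathsf x,\mathsf y\}$, and it keeps in memory only the coins of $\theta_i$ and $\theta_{i-1}$. We write $[\,\cdot\,]$ for $1$ if the condition holds and $0$ otherwise. On $\theta_i$ it survives with probability $\prod_j64^{-(c_j[\chi_{ij}=\mathsf x]+d_j[\chi_{ij}=\mathsf y])}$. On each $a_j$ in $B_{i-1}$, with $i\ge2$, it survives with probability $64^{-(e_j(\theta_i)[\chi_{ij}=\mathsf x]+[\chi_{i-1,j}=\mathsf y])}$, and on each $a_j$ in $B_s$ with probability $64^{-[\chi_{sj}=\mathsf y]}$. Given the coins, the probability of being alive at the end is the product over $i,j$ of $\xi_{ij}^2$ if $\chi_{ij}=\mathsf x$ and $\eta_{ij}^2$ if $\chi_{ij}=\mathsf y$. The coins are independent, so averaging over them gives $\prod_{i,j}\frac12(\xi_{ij}^2+\eta_{ij}^2)=R_0(u)$.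

*Lottery*, independent of the above. Its purpose is to produce a bit that is $1$ with probability $z$. A variable is "pending" at the start of the round. At each letter $\mathsf{load}_t$, if it is pending, it is set to $t$ with probability $\frac12$; if it is still pending at $\$$, it becomes $0$. The $i$-th load letter decides with probability $2^{-i}$, so the variable ends as $1$ with probability exactly $\sum_i\beta_i2^{-i}=z$.

*At $\$$, if the word of the round is in $U$.* Alive in mode $\mathsf A$: if the lottery is $1$, accept; if it is $0$, accept with probability $\frac12$ and otherwise start the next round. Alive in mode $\mathsf R$: if the lottery is $0$, reject; if it is $1$, reject with probability $\frac12$ and otherwise start the next round. Neutral: start the next round.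

Everything is finite-state with rational probabilities. A round with word $u\in U$, once started, ends with acceptance with probability $\frac12A_0(u)\left(z+\frac{1-z}2\right)$ and with rejection with probability $\frac12R_0(u)\left((1-z)+\frac z2\right)$, that is,
$$a(u)=\tfrac14A_0(u)(1+z),\qquad r(u)=\tfrac14R_0(u)(2-z). \tag{5}$$
If $u$ is honest, (4) gives
$$\frac{a(u)}{a(u)+r(u)}=\frac{1+z}{(1+z)+(2-z)}=\frac{1+z}3 .$$
If $u\in U$ is not honest, (4) and $\frac{1+z}{2-z}\le2$ give
$$\frac{a(u)}{a(u)+r(u)}\le\frac{1+z}{(1+z)+4(2-z)}=\frac{\frac{1+z}{2-z}}{\frac{1+z}{2-z}+4}\le\frac2{2+4}=\frac13 .$$
So a liar, whatever $z$ the false certificate claims, does no better than an honest word with $z=0$.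

**Step 7: the best ratio of a single round.** Let $\vartheta=\sup_{u\in U}\frac{a(u)}{a(u)+r(u)}$. Honest words exist exactly for $\beta\in B$, and $\sup_{\beta\in B}z(\beta)=\alpha'>0$. Words that are not honest contribute at most $\frac13$. Hence $\vartheta=\frac{1+\alpha'}3$.

**Step 8: the supremum over all words is $\vartheta$.** Eve may vary her rounds; we show that this does not help.

*Upper bound.* Let $w$ be arbitrary, and let $u_1,u_2,\dots$ be its maximal (finite or infinite) sequence of initial complete rounds with words in $U$. Acceptance happens only at the ends of these rounds. With $\Delta_i=a(u_i)+r(u_i)$,
$$P(w)=\sum_i\prod_{j<i}(1-\Delta_j)\,a(u_i)\le\vartheta\sum_i\prod_{j<i}(1-\Delta_j)\,\Delta_i\le\vartheta ,$$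
because the last sum is the probability that one of these rounds ends with acceptance or rejection.

*Lower bound.* For $u\in U$ let $w=(u\$)^\omega$. Since $\Delta=a(u)+r(u)>0$, we get $P(w)=\sum_{i\ge0}(1-\Delta)^ia(u)=\frac{a(u)}{a(u)+r(u)}$. Taking the supremum over $u\in U$ gives $\sup_wP(w)\ge\vartheta$.

So $\sup_wP_{\mathcal D'}(w)=\frac{1+\alpha'}3$. By Step 2 there is a stopping automaton with supremum $\alpha$, and Lemma 1 turns it into a game. $\blacksquare$

**Corollary.** Every computable real in $[0,1]$ is a partial value, for example $\pi/4$, $e-2$ and Liouville's constant $\sum_{n\ge1}10^{-n!}$. Partial values need not be computable: Chaitin's $\Omega$ is left-c.e. and not computable.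

The first sentence holds because computable reals are left-c.e., and the second is Theorem 2 applied to $\Omega$; the numbers $\alpha_K$ of Example 4 serve the same purpose and were checked there. Liouville's constant $L$ gives a second disproof of the conjecture, without Roth's theorem. It is irrational, since its decimal expansion is not eventually periodic. With $q=10^{n!}$ and $p=q\sum_{i\le n}10^{-i!}$ we have $0<L-\frac pq<2\cdot10^{-(n+1)!}=2q^{-(n+1)}$. By Liouville's theorem an algebraic irrational $\xi$ of degree $D$ has a constant $C>0$ with $|\xi-\frac pq|\ge Cq^{-D}$ for all rationals $\frac pq$ with $q\geq 1$; for large $n$ this contradicts the upper bound.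

## Open pay-offs, compactness, and approximation from below

Theorem 3 says that with an open regular $W$ nothing beyond Theorem 2 can happen, even with two players. The idea is that an open $W$ is exhausted by sets $W_n$ that depend on the outcome up to depth $n$. For these, the values are computable, and compactness of the strategy spaces allows the limit in $n$ to be exchanged with the optimization.

**Proof of Theorem 3.**

**Step 1: reduction to open $W$.** Given $G$ with $W$ closed, let $G'$ be the game in which the two players are exchanged and $W$ is replaced by its complement, which is open and regular. Then, in each class,
$$val^E_{G'}=\sup_\pi\inf_\sigma\mathbb E_{\sigma,\pi}[1-\Phi]=1-\inf_\pi\sup_\sigma\mathbb E_{\sigma,\pi}[\Phi]=1-val^A_G,$$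
and in the same way $val^A_{G'}=1-val^E_G$. If the values of $G'$ are left-c.e., those of $G$ are right-c.e. The "exactly" statements then follow from Theorem 2, since all partial values lie in $[0,1]$. From now on, $W$ is open.

**Step 2: truncation.** There are finitely many prefixes $p$ of depth $n$, and for each of them $[p]$ is regular. By Rabin's theorem it is decidable whether $[p]\subseteq W$, since this says that the intersection of $[p]$ with the complement of $W$ is empty. Let $W_n$ be the union of the sets $[p]$ with $p$ of depth $n$ and $[p]\subseteq W$. If $[p]\subseteq W$, every prefix $p'$ of depth $n+1$ that extends $p$ has $[p']\subseteq[p]\subseteq W$, so $W_n\subseteq W_{n+1}$. Moreover $\bigcup_nW_n=W$, because $W$ is open.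

Let $P_n(\sigma,\pi)$ and $P(\sigma,\pi)$ be the probabilities that the outcome lies in $W_n$ and in $W$, respectively. Then $P_n\uparrow P$ pointwise. For pure or behavioural strategies, $P_n(\sigma,\pi)$ is a finite sum: over all plays $t$ truncated at depth $n$ whose image under $\lambda$ is a prefix $p$ with $[p]\subseteq W$, one adds the product, over the nodes of $t$ of depth less than $n$ that belong to Eve, Adam or Nature, of the probability of the choice made there. So $P_n$ depends only on the choices at the finitely many histories of depth less than $n$, and it is a polynomial with rational coefficients in the choice probabilities, computable from $n$.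

**Step 3: compactness.** In each class the strategy sets are compact and $P_n$ is continuous.

- Pure: the strategy sets are countable products of finite sets, and $P_n$ is locally constant.
- Behavioural: the strategy sets are countable products of simplices, and $P_n$ is a polynomial in finitely many coordinates.
- Mixed: the strategy sets consist of the probability measures on the compact metrizable space of pure strategies, with the weak topology, so they are compact. Here $P_n(\mu,\nu)=\iint P_n(\sigma,\pi)\,d\mu(\sigma)\,d\nu(\pi)$. This depends only on the distributions that $\mu$ and $\nu$ induce on the finitely many restrictions of pure strategies to histories of depth less than $n$. These distributions depend continuously on $\mu$ and $\nu$, because fixing such a restriction defines a clopen set. Every distribution on the restrictions arises. By monotone convergence, $P(\mu,\nu)=\iint P\,d\mu\,d\nu=\sup_nP_n(\mu,\nu)$.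

In each class, therefore, $P_n$ factors continuously through a pair of compact sets, which are finite or finite-dimensional. So $\min_\pi P_n(\sigma,\pi)$ and $\max_\sigma P_n(\sigma,\pi)$ exist and are continuous in the remaining variable, since the minimum or maximum of a jointly continuous function over a compact set is continuous in the other variable.

**Step 4: exchanging limit and infimum.** We use the following fact. If $f_0\le f_1\le\cdots$ are continuous functions with values in $[0,1]$ on a nonempty compact space $X$, then
$$\inf_{x}\sup_nf_n(x)=\sup_n\min_{x}f_n(x). \tag{6}$$
The inequality "$\ge$" is clear. If $t<\inf_x\sup_nf_n(x)$, the open sets $\{f_n>t\}$ increase with $n$ and cover $X$, so by compactness one of them is $X$, and then $\min_xf_n(x)>t$.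

For Eve's value apply (6) in the variable $\pi$, for each fixed $\sigma$, and then interchange two suprema:
$$val^E_G=\sup_\sigma\inf_\pi\sup_nP_n=\sup_\sigma\sup_n\min_\pi P_n=\sup_n\max_\sigma\min_\pi P_n .$$
For Adam's value, interchange the suprema first and then apply (6) to the continuous functions $f_n(\pi)=\max_\sigma P_n(\sigma,\pi)$, which increase with $n$:
$$val^A_G=\inf_\pi\sup_\sigma\sup_nP_n=\inf_\pi\sup_n\max_\sigma P_n=\sup_n\min_\pi\max_\sigma P_n .$$

**Step 5: computability.** Let $v_n$ be $\max_\sigma\min_\pi P_n$ or $\min_\pi\max_\sigma P_n$, in one of the three classes. We show that "$q<v_n$" is decidable, uniformly in $n$ and $q\in\mathbb Q$.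

- Pure: $v_n$ is a max–min or min–max over a finite matrix with computable rational entries, indexed by restrictions of pure strategies to histories of depth less than $n$.
- Mixed: $v_n$ is the value of the finite matrix game with that matrix, which a linear program computes. By von Neumann's theorem the two orders of optimization agree, so here $val^E_G=val^A_G$.
- Behavioural: $v_n$ is a max–min or min–max of a rational polynomial over products of simplices. Since optima are attained, $q<\max_\sigma\min_\pi P_n$ holds if and only if $\exists\sigma\,\forall\pi\ P_n(\sigma,\pi)>q$, and $q<\min_\pi\max_\sigma P_n$ if and only if $\forall\pi\,\exists\sigma\ P_n(\sigma,\pi)>q$, with $\sigma$ and $\pi$ ranging over finitely many real coordinates. These are first-order statements over the real field, decidable by Tarski's theorem.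

For instance, in Example 2 the set $W$ depends on depth $3$ only, so $W_n=W$ for $n\ge3$, and the behavioural statement "$q<val^E$" reads: there are $x,y\in[0,1]$ such that $p\,xy+(1-p)(1-x)(1-y)>q$ for all $p\in[0,1]$. By the computation there, this holds if and only if $q<\frac14$.

In all cases
$$\{q\in\mathbb Q:q<\sup_nv_n\}=\bigcup_n\{q\in\mathbb Q:q<v_n\}$$
is recursively enumerable. By Step 4, each of the six partial values is such a supremum, so each of them is left-c.e. $\blacksquare$
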